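# A transient proper minimal surface that meets a plane in one line

## 1. Planes that cut a minimal surface in a compact set

Let $M$ be a connected surface without boundary and $f=(x_1,x_2,x_3):M\to\mathbb R^3$ a minimal immersion. We give $M$ the induced metric and the conformal structure it defines. Minimality means that $x_1,x_2,x_3$ are harmonic on $M$. More generally, for a smooth $F$ on $\mathbb R^3$, $\Delta_M(F\circ f)$ is the trace of the Hessian of $F$ over the tangent plane of $M$. The immersion is *proper* if preimages of compact sets are compact. A proper immersion is complete: a closed set that is bounded for the induced distance has bounded image, so it is compact.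

**Definition (superharmonic, recurrent).** A function $u:M\to(-\infty,\infty]$, not identically $\infty$, is superharmonic if it is lower semicontinuous and, in small coordinate discs, its value at the center is at least its mean over concentric circles. For $C^2$ functions this says $\Delta u\le0$. In dimension two the notion depends only on the conformal structure. $M$ is *recurrent* if every positive superharmonic function on $M$ is constant (equivalently, Brownian motion on $M$ is recurrent). We say *transient* for "not recurrent".

The plane $\mathbb C$ is recurrent (classical). The unit disc is transient: $1-|z|^2$ is positive, nonconstant, and has Laplacian $-4$.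

One remark will be used several times. If $u$ is superharmonic near $q$ and $u\ge u(q)$ near $q$, then $u\equiv u(q)$ near $q$. Indeed, on each small circle around $q$ the mean of $u$ is at most $u(q)$, so $u=u(q)$ almost everywhere on the circle, and lower semicontinuity gives $u\le u(q)$ everywhere on it.

**Minimum principle.** Let $V\subset M$ be open, $V\neq M$, and let $F$ be lower semicontinuous on $\overline V$, superharmonic in $V$, with $F\ge0$ on $\partial V$ and $F\ge0$ outside a compact subset of $\overline V$. Then $F\ge0$ on $V$. *Proof.* Otherwise $F$ attains a negative minimum over $\overline V$. The set where it is attained is closed in $M$ by semicontinuity, lies in $V$, and is open by the remark. As $M$ is connected it is all of $M$, against $V\ne M$. $\square$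

Here is the question behind these notes, in a case where the answer is easy. Suppose a plane $P$ cuts a proper minimal surface in a compact set; must the surface be recurrent? The horizontal catenoid slice, a circle, is the model. We may take $P=\{x_3=0\}$.

**Lemma 1.** Let $f$ be proper with $f^{-1}(P)\neq\emptyset$. If $v$ is superharmonic on $M$, bounded below, and $v\ge0$ on $f^{-1}(P)$, then $v\ge0$ on $M$.

*Proof.* By symmetry it suffices to treat $\{x_3>0\}$, and after scaling we may assume $v\ge-1$. Let $r^2=x_1^2+x_2^2$.

**Step 1: a superharmonic function that is proper on slabs.** In $\mathbb R^3$ the Hessian of $\log r$ has eigenvalues $-r^{-2},\,r^{-2},\,0$ in the directions $e_r,e_\theta,e_3$, so its full trace is $0$. With $N$ a unit normal of $M$,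
$$\Delta_M\log r=\frac{\langle N,e_r\rangle^2-\langle N,e_\theta\rangle^2}{r^2}\le\frac{1-\langle N,e_3\rangle^2}{r^2}=\frac{|\nabla x_3|^2}{r^2},$$
while $\Delta_Mx_3^2=2|\nabla x_3|^2$. Hence $\log r-x_3^2$ is superharmonic where $r>1$.

**Step 2: slabs.** Fix $c>0$ and put $F=v+x_3/c$ on $S_c=\{0\le x_3\le c\}\subset M$. Then $F\ge-1$, and $F\ge0$ where $x_3=0$ or $x_3=c$. We show $F\ge0$ on $S_c$. The set $Q=S_c\cap\{r\le1\}$ is compact; let $b=\max(0,-\min_QF)$ ($b=0$ if $Q=\emptyset$). Let $V=\{0<x_3<c,\ r>1\}$, which is not $M$ because $f^{-1}(P)\ne\emptyset$. For $\varepsilon>0$ the function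
$$G=F+b+\varepsilon(\log r-x_3^2+c^2)$$
is superharmonic in $V$. It is $\ge0$ on $\partial V$, where $x_3\in\{0,c\}$ or $r=1$. It is $\ge-1+\varepsilon\log r\ge0$ on $\overline V\cap\{r\ge e^{1/\varepsilon}\}$, and the rest of $\overline V$ lies in a compact set because $f$ is proper. So $G\ge0$ on $V$, and $\varepsilon\to0$ gives $F\ge-b$ on $V$, hence on $S_c$. If $b>0$, the value $-b$ is attained on $Q$, and the set $\{q\in S_c:F(q)=-b\}$ is nonempty, closed in $M$, contained in $\{0<x_3<c\}$, and open by the remark. So it is $M$, a contradiction. Thus $b=0$.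

**Step 3: let the slab grow.** We have $v\ge-x_3/c$ on $S_c$ for every $c$. Let $c\to\infty$. $\square$

**Proposition 2 (easy case).** If $f:M\to\mathbb R^3$ is a proper minimal immersion and $f^{-1}(P)$ is compact and nonempty, then $M$ is recurrent.

*Proof.* Let $u>0$ be superharmonic. By compactness and semicontinuity, $u$ attains its minimum $m$ over $f^{-1}(P)$ at some $q$. Lemma 1 applied to $u-m$ gives $u\ge m=u(q)$ on all of $M$. The set $\{u=m\}$ is nonempty, closed, and open by the remark, so $u$ is constant. $\square$

## 2. From a compact slice to a line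

What changes if the slice is not compact but still has finitely many components? The following conjecture is posed in "Maximum Principles At Infinity" (http://people.math.umass.edu/~bill/papers/meeksrosen.pdf).

**Conjecture.** If $f: M \to \mathbb{R}^3$ is a proper minimal immersion of a complete surface such that there exists a plane $P$ that intersects $M$ transversely, except at a finite number of points, and $f^{-1}(P)$ consists of a finite number of components, then $M$ is recurrent.

Here the transversality condition means that $f$ is transverse to $P$ at every point of $f^{-1}(P)$ outside a finite subset of $M$.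

The first examples with a noncompact slice obey the conjecture. A flat plane cut by another plane in a line is conformally $\mathbb C$. So is the helicoid $X(s+iy)=(-\sinh s\sin y,\ \sinh s\cos y,\ y)$, which is conformal and harmonic, and whose horizontal slices are all lines.

Now try the proof of Proposition 2 when $f^{-1}(P)$ is a line. Lemma 1 did not use compactness of the slice. With $m=\inf_{f^{-1}(P)}u$ it still gives $u\ge m$ on $M$. But on a line the infimum $m$ need not be attained, and then the minimum principle says nothing. This is exactly where the argument stops. A counterexample has to let Brownian motion escape along the slice, although by Lemma 1 each side of $P$ is controlled by its boundary values. The conjecture is indeed false, even with no exceptional point and one component.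

**Theorem 3.** There are a connected oriented surface $M$ without boundary and a proper minimal immersion $X=(x_1,x_2,x_3):M\to\mathbb R^3$, complete in the induced metric, such that

1. $M$ is not recurrent;
2. for every $c\in\mathbb R\setminus\{1,2,3,\dots\}$, $X$ is transverse to $P_c=\{x_3=c\}$ at every point of $X^{-1}(P_c)$, and $X^{-1}(P_c)$ is one properly embedded line; for $c=n\in\{1,2,\dots\}$, $X^{-1}(P_n)$ is connected and $X$ is transverse to $P_n$ except at $2^{n+1}$ points;
3. $*dx_1$ and $*dx_2$ are exact.

In particular $P_0$ satisfies all hypotheses of the conjecture and $M$ is not recurrent, so the conjecture is disproved.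

The plan is to build the Riemann surface $M$ first, together with the harmonic function $h$ that is going to be $x_3$. Level sets of $h$ will be visible and transience will be a computation. Then we look for $x_1,x_2$.

## 3. Five facts from analysis

Write $\mathcal O(D)$ for the holomorphic functions on $D$, a Fréchet space for locally uniform convergence. An open Riemann surface is a connected noncompact one.

- **(F1)** (Bishop, *Pacific J. Math.* 8 (1958).) Let $M$ be an open Riemann surface and $Z\subset M$ compact such that $M\setminus Z$ has no relatively compact component. Then every continuous function on $Z$ that is holomorphic in $\operatorname{int}Z$ is a uniform limit on $Z$ of functions in $\mathcal O(M)$.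
- **(F2)** (Forster, *Lectures on Riemann Surfaces*, 26.1.) $H^1(D,\mathcal O)=0$ if no component of the Riemann surface $D$ is compact.
- **(F3)** (Forster, 26.5.) On an open Riemann surface every divisor is the divisor of a meromorphic function.
- **(F4)** (Lyapunov.) The range of a nonatomic finite $\mathbb R^d$-valued measure is convex.
- **(F5)** If holomorphic maps $P_\kappa$ from a ball about $0\in\mathbb C^d$ to $\mathbb C^d$ converge uniformly to $P_0$ as $\kappa\to0$, with $P_0(0)=0$ and $dP_0(0)$ invertible, then for small $\kappa$ there are zeros $t_\kappa$ of $P_\kappa$ with $t_\kappa\to0$.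

In (F1), a circle $Z\subset\mathbb C$ shows why the hypothesis is needed: $1/z$ on $|z|=1$ is not a uniform limit of entire functions, since its integral over the circle is not $0$. We use (F2) only in this form: if $D=A\cup B$ with $A,B$ open and no component of $D$ compact, every $v\in\mathcal O(A\cap B)$ is $a-b$ with $a\in\mathcal O(A)$, $b\in\mathcal O(B)$. Indeed, $v$ is a Čech cocycle for the covering $\{A,B\}$, and the map from the first cohomology of a covering to $H^1(D,\mathcal O)$ is injective. Splitting a Laurent series on an annulus is the model of $v=a-b$.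

*Proof of (F5).* Let $T=dP_0(0)^{-1}$ and $F_\kappa(t)=t-TP_\kappa(t)$, so $dF_0(0)=0$. For any small $r>0$ we have $\|dF_0\|\le\frac14$ on $|t|\le r$. By Cauchy's estimates $dF_\kappa\to dF_0$ uniformly there, so for small $\kappa$ we get $\|dF_\kappa\|\le\frac12$ on $|t|\le r$ and $|F_\kappa(0)|=|TP_\kappa(0)|\le\frac r2$. Then $F_\kappa$ is a contraction of the ball $|t|\le r$ into itself. Its fixed point is a zero of $P_\kappa$. As $r$ was arbitrary, the zeros can be chosen to tend to $0$. $\square$

## 4. A plane cut along a binary tree of slits

Write $z=s+iy$. For every finite binary word $\alpha$, including the empty word $\emptyset$, with length $|\alpha|$, choose $p_\alpha\in10\,\mathbb Z_{\ge0}$, all distinct. For a word $\alpha j$ ($j\in\{0,1\}$) of length $n\ge1$ define two slits of length $1$ at height $n$: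
$$\sigma^-_{\alpha j}=[p_\alpha+2j,\;p_\alpha+2j+1]+in,\qquad \sigma^+_{\alpha j}=[p_{\alpha j},\;p_{\alpha j}+1]+in.$$
All slits are disjoint, since those at one height sit in the disjoint intervals $[p_\alpha,p_\alpha+3]$, and there are $2\cdot 2^n$ of them at height $n$. Cut $\mathbb C$ along all slits. For each nonempty word $\alpha j$, cross-glue by horizontal translation: the lower side of $\sigma^-_{\alpha j}$ with the upper side of $\sigma^+_{\alpha j}$, and the upper side of $\sigma^-_{\alpha j}$ with the lower side of $\sigma^+_{\alpha j}$. So a point moving up into $\sigma^-_{\alpha j}$ reappears above $\sigma^+_{\alpha j}$.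

Turn around the left endpoint of $\sigma^-_{\alpha j}$, from its upper side to its lower side. After angle $2\pi$ we cross to the upper side of $\sigma^+_{\alpha j}$, and after another $2\pi$ we are back. Thus the two left endpoints become one point with cone angle $4\pi$, and so do the two right endpoints. At such a point $z-z_0=\zeta^2$ for a local coordinate $\zeta$. The result is a connected noncompact Riemann surface $M$ on which $dz$ is a holomorphic 1-form, with simple zeros exactly at the slit endpoints. The gluings preserve $y$, so
$$h:=y=\operatorname{Im}z$$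
is a well-defined harmonic function with $dh=\operatorname{Re}(-i\,dz)$. We speak of points of $M$ "over" $(s,y)$.

**Level sets of $h$.** If $c\notin\{1,2,\dots\}$, then $\{h=c\}$ is the line $\mathbb R+ic$, properly embedded, and $dh\ne0$ on it. If $c=n\ge1$, there are $2^n$ gluing pairs at height $n$, each giving two zeros of $dz$, so $\{h=n\}$ contains exactly $2\cdot2^n=2^{n+1}$ critical points of $h$. The level is connected: along $y=n$ each slit is replaced by edges that join its two endpoints, so neighboring intervals and all edges hang together.

For example, let $p_\emptyset=0,\ p_0=10,\ p_1=20$. At height $1$ the slit $[0,1]$ is paired with $[10,11]$ and $[2,3]$ with $[20,21]$. The level $\{h=1\}$ is a graph with four vertices $A=\{0\sim10\}$, $A'=\{1\sim11\}$, $B=\{2\sim20\}$, $B'=\{3\sim21\}$. It has two edges $AA'$ and two edges $BB'$ from the slits, two edges $A'B$ from $(1,2)$ and $(11,20)$, one edge $AB'$ from $(3,10)$, and two half-lines from $A$ and $B'$. Every vertex has degree $4$, as it must at a simple zero of $dz$.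

## 5. A flow of finite energy up the tree

Let unit mass start on the segment $[p_\emptyset,p_\emptyset+1]$ of the line $y=0$, spread over two slits at height $1$, and so on. At height $n$ it is carried by $2^n$ segments of length $1$, each with mass $2^{-n}$. The energy spent in the band $n<y<n+1$ is of order $2^n\cdot4^{-n}$, which is summable. This gives transience.

**Proposition 4.** $M$ is not recurrent.

*Proof.* Fix a smooth conformal metric on $M$, and let $\varphi$ be Lipschitz for it with compact support. Away from the cone points $\varphi$ is locally Lipschitz for the flat metric $|dz|^2$. Below, $|\nabla\varphi|$ is the flat gradient; the integral $\int_M|\nabla\varphi|^2$ is conformally invariant.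

**Step 1: compare a segment with its two children.** For $|\alpha|=n\ge1$ let $I_\alpha=\int_0^1\varphi(p_\alpha+x+in)\,dx$, taken on the upper side of $\sigma^+_\alpha$, and let $I_\emptyset=\int_0^1\varphi(p_\emptyset+x)\,dx$. In the slit-free band $n<y<n+1$ consider the curves, $0\le\theta\le1$,
$$\theta\mapsto(p_\alpha+a(1+\theta),\,n+\theta),\ \ 0<a<\tfrac12;\qquad\theta\mapsto(p_\alpha+b+\theta(b+1),\,n+\theta),\ \ \tfrac12<b<1.$$
They start on the upper side of $\sigma_\alpha^+$ (on $y=0$ if $\alpha=\emptyset$). The first family ends at $p_\alpha+2a$ on the lower side of $\sigma^-_{\alpha0}$, that is, at $p_{\alpha0}+2a$ on the upper side of $\sigma^+_{\alpha0}$. The second ends at $p_\alpha+2b+1$ on the lower side of $\sigma^-_{\alpha1}$, that is, at $p_{\alpha1}+2b-1$ on the upper side of $\sigma^+_{\alpha1}$. The curves avoid all slit endpoints. The families do not overlap, since $s-p_\alpha<\frac12+\frac\theta2$ in the first and $s-p_\alpha>\frac12+\frac{3\theta}2$ in the second. They fill a region $R_\alpha\subset[p_\alpha,p_\alpha+3]\times(n,n+1)$. The velocities are $(a,1)$ and $(b+1,1)$, so the speeds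 are at most $\sqrt5$; the Jacobian of $(a,\theta)\mapsto(s,y)$, and that of $(b,\theta)\mapsto(s,y)$, is $1+\theta\ge1$. The mean of $\varphi$ over the starting points is $I_\alpha$. Over the endpoints, $\int_0^{1/2}\varphi\,da=\frac12I_{\alpha0}$ and $\int_{1/2}^1\varphi\,db=\frac12I_{\alpha1}$. By the theorems of Rademacher and Fubini we may integrate the derivative of $\varphi$ along almost all the curves, and
$$\Big|\tfrac12(I_{\alpha0}+I_{\alpha1})-I_\alpha\Big|\le\sqrt5\int_{R_\alpha}|\nabla\varphi|\,ds\,dy.\tag{1}$$

**Step 2: sum over the tree.** Put $J_n=2^{-n}\sum_{|\alpha|=n}I_\alpha$. Then $J_{n+1}=2^{-n}\sum_{|\alpha|=n}\frac12(I_{\alpha0}+I_{\alpha1})$, so (1) gives $|J_{n+1}-J_n|\le\sqrt5\,2^{-n}\sum_{|\alpha|=n}\int_{R_\alpha}|\nabla\varphi|$. Also $J_n=0$ for large $n$, as $\varphi$ has compact support. The $R_\alpha$ are disjoint with area at most $3$, and $\sum_\alpha4^{-|\alpha|}=\sum_n2^n4^{-n}=2$. By Cauchy–Schwarz,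
$$|I_\emptyset|=|J_0|\le\sqrt5\sum_\alpha2^{-|\alpha|}\int_{R_\alpha}|\nabla\varphi|\le\sqrt5\Big(\sum_\alpha4^{-|\alpha|}\cdot3\Big)^{1/2}\Big(\int_M|\nabla\varphi|^2\Big)^{1/2}=\sqrt{30}\Big(\int_M|\nabla\varphi|^2\Big)^{1/2}.\tag{2}$$

**Step 3: a nonconstant positive superharmonic function.** Let $C$ be the closed disc of radius $\frac34$ about $p_\emptyset+\frac12$. It lies in the slit-free part $y<1$ and contains $[p_\emptyset,p_\emptyset+1]$. Exhaust $M$ by relatively compact connected domains $\Omega_1\subset\Omega_2\subset\cdots$ with smooth boundary, all containing the disc of radius $0.9$ with the same center. Let $\omega_k$ be continuous, harmonic in $\Omega_k\setminus C$, equal to $1$ on $C$ and to $0$ on $M\setminus\Omega_k$. It is smooth up to the boundary of $\Omega_k\setminus C$, hence Lipschitz, and (2) with $\varphi=\omega_k$, $I_\emptyset=1$ gives $\int|\nabla\omega_k|^2\ge\frac1{30}$. By Green's formula this energy is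
$$\Big|\int_{\partial C}*d\omega_k\Big|=\Big|\int_{C'}*d\omega_k\Big|,$$
where $C'$ is the concentric circle of radius $0.8$.

By the maximum principle $0\le\omega_k\le\omega_{k+1}\le1$, so $\omega_k$ increases to a limit $\omega$ with $0<\omega\le1$. It is harmonic off $C$ and equals $1$ on $C$; it is continuous at $\partial C$ because $\omega_1\le\omega\le1$. It is superharmonic on $M$: off $C$ it is harmonic, and at points of $C$ it takes its maximal value. If $\omega$ were constant, then $\omega\equiv1$, so $\omega_k\to1$ with derivatives uniformly near $C'$, and $\int_{C'}*d\omega_k\to0$. This contradicts the lower bound $\frac1{30}$. So $\omega$ is a nonconstant positive superharmonic function. $\square$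

## 6. What the Gauss map must do

It remains to find a proper conformal minimal immersion of $M$ with $x_3=h$. Recall the Weierstrass representation. If $\phi_1,\phi_2,\phi_3$ are holomorphic 1-forms with $\sum\phi_k^2=0$, $\sum|\phi_k|^2>0$ and exact real parts, then $x_k=\operatorname{Re}\int\phi_k$ defines a conformal minimal immersion. With a meromorphic function $g$ and
$$\phi_3=-i\,dz,\qquad\phi_1=\tfrac12(g^{-1}-g)\phi_3,\qquad\phi_2=\tfrac i2(g^{-1}+g)\phi_3,\tag{3}$$
we have $\operatorname{Re}\phi_3=dh$ and
$$\phi_1^2+\phi_2^2+\phi_3^2=\Big(\tfrac14(g^{-1}-g)^2-\tfrac14(g^{-1}+g)^2+1\Big)\phi_3^2=0,\qquad\sum|\phi_k|^2=\tfrac12\big(|g\phi_3|+|g^{-1}\phi_3|\big)^2.\tag{4}$$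
On $M=\mathbb C$ the choice $g=e^z$ gives the helicoid of Section 2: $\phi_2=\cosh z\,dz$, $\phi_1=i\sinh z\,dz$.

**The choice $g\equiv1$.** It gives $\phi_1=0$, $\phi_2=dz$, "$X=(0,s,y)$", and it would be proper. It fails for two reasons. All three forms vanish at the zeros of $dz$, so $X$ is not an immersion there. And $s$ is not single valued: a loop that crosses $\sigma^-_{\alpha j}$ upward and returns to its starting point inside the cut plane has $\int dz=-(p_{\alpha j}-p_\alpha-2j)\ne0$.

To cure the first defect let $g=we^u$ with $u,w\in\mathcal O(M)$, where $w$ has simple zeros exactly at the zeros of $dz$. Put $\eta=dz/w$, a nowhere vanishing holomorphic 1-form. Then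
$$g\phi_3=-i\,w^2e^u\eta,\qquad g^{-1}\phi_3=-i\,e^{-u}\eta,\tag{5}$$
and the second form never vanishes. To cure the second defect we shall make both forms in (5) exact. To keep properness we want $g$ close to $1$ far out in every strip $|y|\le R$, because there $\phi_2=\frac12(g+g^{-1})\,dz$ is close to $dz$ and $|x_2|$ grows like $|s|$.

A natural attempt is to exhaust $M$ by compact sets and correct $u$ step by step with (F1), each correction being small on the compact set reached so far. Such a correction is uncontrolled outside that set. But the strips $|y|\le R$ are not compact, so every correction would damage $g\approx1$ on all the strips far out. We need corrections that are small on a compact set and at once on a closed noncompact set $E$ that contains the far part of every strip. Section 8 provides them.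

## 7. Boxes, horizontal ends and bouquets

Let $H_n=n+\frac12$. Choose integers $L_n\ge n+1$ ($n\ge0$) with $L_{n+1}\ge L_n+10$ such that all slits of height $\le n$ lie in $|s|<L_n-2$. Put $K_{-1}=\emptyset$ and define the following.

* $K_n$ ($n\ge0$): the part of $M$ over $|s|\le L_n,\ |y|\le H_n$. Slits of height $\le n$ are inside, the others outside. $K_n$ is compact, $K_n\subset\operatorname{int}K_{n+1}$, $\bigcup K_n=M$.
* $U_E=\bigcup_{n\ge1}\{|s|>L_n+\frac12,\ |y|<n\}$. It is slit-free, because slits of height $\le n-1$ lie in $|s|<L_{n-1}-2$; so it is an open subset of $M$. It has two components ($s>0$ and $s<0$), each simply connected: contract vertically to $y=0$.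
* $E=\bigcup_{n\ge1}\{|s|\ge L_n+1,\ |y|\le H_{n-1}\}\subset U_E$. It is closed in $M$: the union is locally finite, and each piece is closed in the plane and at positive distance from all slits.
* $T_i$ ($i\ge1$): the part of $M$ over $|s|<L_i-1,\ H_{i-1}<y<H_i$. It contains all slits of height $i$ and no others.

Since $L_n$ increases, we can read off the vertical fibers:
$$\text{over }|s|\le L_n+\tfrac12:\ U_E\subset\{|y|<n-1\};\qquad\text{over }|s|<L_n+1:\ E\subset\{|y|\le n-\tfrac32\}\tag{6}$$
(both empty if $n=1$). In particular $T_i\cap U_E=\emptyset$, because $i-1<H_{i-1}$. Also $E\cap\{|s|\le L_n\}\subset K_n$ is compact. Clearly $T_i\cap K_l=\emptyset$ for $l<i$, $T_i\subset K_i$, and the $T_i$ are mutually disjoint.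

**The bouquets $\Gamma_i$.** We want finitely many loops in $T_i$ that carry its homology and do not disconnect it. Let $N=2^i$. A closed disc cut along $2N$ slits has Euler characteristic $1-2N$, and gluing pairs of boundary circles does not change it. So $\overline{T_i}$ is a compact connected orientable surface with one boundary circle and Euler characteristic $1-2N$, hence of genus $N$. Therefore $T_i$ is diffeomorphic to a regular $4N$-gon with the standard edge identifications, minus a closed disc in the interior of the polygon. Let $\Gamma_i\subset T_i$ be the image of the boundary of the polygon. It is a bouquet of $2N$ simple loops, piecewise $C^1$ and regular, disjoint except at a base point, representing a basis of $H_1(T_i)$; and $T_i\setminus\Gamma_i$ is an annulus, hence connected. Diffeomorphisms of $T_i$ act transitively on finite subsets of given cardinality, so we may move $\Gamma_i$ so that it avoids the zeros of $dz$.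

**Lemma 5.** A holomorphic 1-form $\omega$ on $M$ with $\oint_\gamma\omega=0$ for every loop $\gamma$ of every $\Gamma_i$ is exact.

*Proof.* Cover $M$ by $\mathcal B_0=\{y<\frac34\}$ and $\mathcal B_i=\{i-\frac34<y<i+\frac34\}$, $i\ge1$. $\mathcal B_0$ is a half-plane, so $\omega$ is exact there.

**Step 1: $\omega$ is exact on $\mathcal B_i$, $i\ge1$.** We push loops into $T_i$. Take isotopies $\xi_t$ and $\psi_t$ ($0\le t\le1$) of increasing embeddings of $\mathbb R$, resp. $(i-\frac34,i+\frac34)$, into themselves, starting at the identity, with $\xi_t(s)=s$ for $|s|\le L_i-\frac32$, $\psi_t(y)=y$ for $|y-i|\le\frac14$, $|\xi_1|<L_i-1$, $|\psi_1-i|<\frac12$. The maps $(s,y)\mapsto(\xi_t(s),\psi_t(y))$ are the identity near all slits of height $i$, which lie in $|s|<L_i-2$. By injectivity they map the complement of these slits into itself. So they define a homotopy of maps $\mathcal B_i\to\mathcal B_i$ from the identity to a map into $T_i$. Every loop in $\mathcal B_i$ is thus freely homotopic in $\mathcal B_i$ to a loop in $T_i$, whose homology class is a combination of the loops of $\Gamma_i$. So all periods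 of $\omega$ on $\mathcal B_i$ vanish.

**Step 2: match the primitives.** $\mathcal B_i\cap\mathcal B_{i+1}=\{|y-H_i|<\frac14\}$ is a strip without slits, hence connected, and $\mathcal B_i\cap\mathcal B_j=\emptyset$ if $|i-j|\ge2$. So primitives on $\mathcal B_0,\mathcal B_1,\dots$ can be matched successively by additive constants. $\square$

**Lemma 6.** Let $Z=K_l\cup Y\cup\Gamma_{l+1}\cup\dots\cup\Gamma_m$, where either no $\Gamma_i$ occurs and $l\ge-1$, or $0\le l<m$; and $Y\subset U_E$ is compact, with every vertical fiber over $s$ empty or of the form $\{|y|\le\rho(s)\}$. Then $M\setminus Z$ has no relatively compact component.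

*Proof.* Let $O$ be a component of $M\setminus Z$. It is open, so it contains a point $p$ over some $(s,y)$ with $s,y\notin\mathbb Z$.

**Step 1: $y<0$.** The vertical ray downward from $p$ meets no slit and no $\Gamma_i$. It avoids $K_l$ and $Y$, whose fibers are symmetric intervals in $y$ that do not contain $y$. So $O$ is not relatively compact.

**Step 2: for $y>0$ the upward trajectory avoids $K_l\cup Y$.** Follow the vertical trajectory upward from $p$. All slit endpoints and all translations are integers, so $s$ stays nonintegral and the trajectory never meets a slit endpoint. Between slit crossings, once outside $K_l\cup Y$ it stays outside, again by the shape of the fibers. Consider a crossing at height $k$, where the trajectory lands at $(s',k)$. If $y>H_l$ beforehand, the trajectory stays above $K_l$. Otherwise $|s|>L_l$ beforehand; slits of height $\le l$ lie in $|s|<L_l-2$, so $k\ge l+1>H_l$. In both cases the landing point is above $K_l$ (nothing is to be shown if $l=-1$). The landing point lies on a slit of height $k$, so $|s'|<L_k-2$, and by (6) $U_E$, hence $Y$, lies in $|y|<k-1$ over $s'$. So the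 landing point is above $Y$.

**Step 3: get past the bouquets.** If the trajectory meets no $\Gamma_i$ of $Z$, it stays in $O$ and $y$ is unbounded on $O$. Otherwise let $\Gamma_i$ be the first one met. Just before, the trajectory is in $T_i\setminus\Gamma_i$. This set is connected and disjoint from $Z$, so $T_i\setminus\Gamma_i\subset O$. The edge $\{y=H_i,\ |s|<L_i-1\}$ is in the closure of $T_i\setminus\Gamma_i$, because $\Gamma_i$ is compact in $T_i$. It is disjoint from $Z$: $K_l$ lies in $|y|\le H_l<H_i$, $Y$ lies in $|y|<i-1$ there by (6), and no $T_{i'}$ contains a point of height $H_i$. Hence the edge lies in $O$, and $O$ contains points with $y$ slightly larger than $H_i$ and $s,y\notin\mathbb Z$. Restart from such a point: only $\Gamma_{i'}$ with $i'>i$ can now be met. After finitely many restarts no bouquet is met, and $y$ is unbounded on $O$. $\square$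

## 8. Approximation on $E$ and a compact set simultaneously

For $j\ge2$ let $A_j\subset M$ be the open set over $|s|<L_j+\frac14,\ |y|<H_j+\frac14$, let $B_j=U_E\cap\{|s|>L_j-\frac14\}$, and
$$G_j=\{L_j-\tfrac14<|s|<L_j+\tfrac14,\ |y|<j-1\}.$$
For $L_j-\frac14<|s|\le L_j+\frac14$ the fiber of $U_E$ is exactly $|y|<j-1$: "$\subset$" is (6), and "$\supset$" holds because $|s|>L_{j-1}+\frac12$. Hence $A_j\cap B_j=G_j$. Also $K_j\subset A_j$ and, by the same remark for $j+1$, $G_{j+1}\subset B_j$.

The next lemma lets us glue a function on $A_j$ to a function on the noncompact set $B_j$ when they nearly agree on a compact part of $G_j$. Uniformity on the noncompact set $E$ comes from adding one point at infinity.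

**Lemma 7 (fusion).** Let $j\ge2,\ \varepsilon>0$. There are $\delta>0$ and a compact $\Lambda=\{\,||s|-L_j|\le\frac14-d,\ |y|\le j-1-d\}\subset G_j$ such that every $v\in\mathcal O(G_j)$ with $|v|<\delta$ on $\Lambda$ can be written $v=a-b$ on $G_j$, with $a\in\mathcal O(A_j)$, $b\in\mathcal O(B_j)$, $|a|<\varepsilon$ on $K_j$, $|b|<\varepsilon$ on $E\cap\{|s|\ge L_j\}$.

*Proof.* **Step 1: compactify.** Let $M_j$ be built like $M$ but with only the finitely many slits of height $\le j$, and let $N_j=M_j\cup\{\infty\}$, a compact connected Riemann surface. $A_j$ is also an open subset of $N_j$. Let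
$$\hat B_j=\{\infty\}\cup\{|s|>L_j+\tfrac14\text{ or }|y|>H_j+\tfrac14\}\cup\{|s|>L_j-\tfrac14,\ |y|<j-1\}\subset N_j,$$
which is open and free of slits of height $\le j$. Then $A_j\cap\hat B_j=G_j$, and $B_j\subset\hat B_j$ as planar sets by the description of the fibers of $U_E$.

**Step 2: every $v\in\mathcal O(G_j)$ splits.** Put $D=A_j\cup\hat B_j$. The point $(L_j+\frac14,H_j)$ is not in $D$, so $D\ne N_j$. A compact component of $D$ would be open and closed in the connected space $N_j$, so there is none. By (F2), every $v\in\mathcal O(G_j)$ is $a-b$ with $a\in\mathcal O(A_j)$, $b\in\mathcal O(\hat B_j)$.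

**Step 3: estimates from the open mapping theorem.** The continuous linear map of Fréchet spaces $\mathcal O(A_j)\times\mathcal O(\hat B_j)\to\mathcal O(G_j)$, $(a,b)\mapsto a-b$, is onto, hence open. The set $E_j^*=(E\cap\{|s|\ge L_j\})\cup\{\infty\}$ is compact in $N_j$. It is contained in $\hat B_j$: for $L_j\le|s|\le L_j+\frac14$ the fiber of $E$ lies in $|y|\le j-\frac32$ by (6). So $\{(a,b):|a|<\varepsilon\text{ on }K_j,\ |b|<\varepsilon\text{ on }E_j^*\}$ contains a neighborhood of $0$. Its image contains $\{|v|<\delta\text{ on }\Lambda\}$ for some $\delta>0$ and some compact $\Lambda\subset G_j$, which may be enlarged to the stated form. Restrict $b$ to $B_j$. $\square$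

**Lemma 8.** Let $\varepsilon>0$.

(i) If $f_E\in\mathcal O(U_E)$, there is $v\in\mathcal O(M)$ with $|v-f_E|<\varepsilon$ on $E$.

(ii) If $0\le l<m$ and $f$ is continuous on $\Gamma_{l+1}\cup\dots\cup\Gamma_m$, there is $v\in\mathcal O(M)$ with $|v|<\varepsilon$ on $K_l\cup E$ and $|v-f|<\varepsilon$ on $\Gamma_{l+1}\cup\dots\cup\Gamma_m$.

*Proof.* In case (i) put $S=\emptyset$, $n=2$. In case (ii) put $S=K_l\cup\Gamma_{l+1}\cup\dots\cup\Gamma_m$, $f=0$ on $K_l$, $f_E=0$, $n=\max(m,2)$; then $S\subset K_n$. Let $\varepsilon_j=\varepsilon2^{-j-3}$, so $\sum_{j\ge2}\varepsilon_j=\varepsilon/16$, and let $\Lambda_j,\delta_j$ be given by Lemma 7 for $\varepsilon_j$.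

**Start: approximate on a first compact set.** The set $S\cup(E\cap\{|s|\le L_n\})\cup\Lambda_n$ is of the form in Lemma 6, with $Y=(E\cap\{|s|\le L_n\})\cup\Lambda_n$. Consider the function equal to $f$ on $S$ and to $f_E$ on $Y$. It is well defined and continuous, because the bouquets are compact, disjoint from each other and from $K_l\cup U_E$, and on $K_l\cup Y$ in case (ii) the function is $0$. It is holomorphic in the interior, because the bouquets have empty interior. By (F1) there is $v_n\in\mathcal O(M)$ with $|v_n-f|<\varepsilon/4$ on $S$, $|v_n-f_E|<\varepsilon/4$ on $E\cap\{|s|\le L_n\}$, and $|v_n-f_E|<\delta_n$ on $\Lambda_n$. Put $f^{(n)}=f_E$.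

**Induction: fuse, then approximate on the next compact set.** For $j\ge n$ let $v_j\in\mathcal O(M)$ and $f^{(j)}$, holomorphic on $B_{j-1}$ (on $U_E$ if $j=n$), be given with $|v_j-f^{(j)}|<\delta_j$ on $\Lambda_j$. By Lemma 7 write $v_j-f^{(j)}=a_j-b_j$ on $G_j$. Put $f^{(j+1)}=f^{(j)}-b_j\in\mathcal O(B_j)$, and let $u_j=v_j-a_j$ on $A_j$, $u_j=f^{(j+1)}$ on $B_j$. The two definitions agree on $A_j\cap B_j=G_j$, so $u_j\in\mathcal O(A_j\cup B_j)$. The compact set
$$Z_j=K_j\cup(E\cap\{L_j\le|s|\le L_{j+1}\})\cup\Lambda_{j+1}$$
is contained in $A_j\cup B_j$ and is of the form in Lemma 6 with no bouquet. By (F1) choose $v_{j+1}\in\mathcal O(M)$ with $|v_{j+1}-u_j|<\min(\varepsilon_j,\delta_{j+1})$ on $Z_j$. As $\Lambda_{j+1}\subset G_{j+1}\subset B_j$, we get $|v_{j+1}-f^{(j+1)}|<\delta_{j+1}$ on $\Lambda_{j+1}$, and the induction continues.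

**Estimates.** On $K_j$ we have $|v_{j+1}-v_j|\le|v_{j+1}-u_j|+|a_j|<2\varepsilon_j$. So $v=\lim v_j\in\mathcal O(M)$ exists locally uniformly. On $S$ and on $E\cap\{|s|\le L_n\}$, both contained in $K_n$, the error is less than $\varepsilon/4+2\sum_j\varepsilon_j<\varepsilon$. Finally let $j\ge n$ and consider $E\cap\{L_j\le|s|\le L_{j+1}\}\subset K_{j+1}$. There $f^{(j+1)}-f_E=-\sum_{i=n}^jb_i$, with $|b_i|<\varepsilon_i$ since $|s|\ge L_j\ge L_i$. Hence
$$|v-f_E|\le|v-v_{j+1}|+|v_{j+1}-f^{(j+1)}|+\sum_{i=n}^j|b_i|\le2\sum_{i>j}\varepsilon_i+\varepsilon_j+\sum_{i\le j}\varepsilon_i<\varepsilon.\qquad\square$$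

## 9. Killing two periods on one loop with a continuous exponent

The forms in (5) depend on $u$ through $e^{-u}$ and $e^u$, and on each loop both integrals must vanish. Perturbation theory can correct small periods, but it needs a starting point where they vanish. By Lemma 8 this starting point may be merely continuous on the bouquet, so the question is about functions on $[0,1]$.

For instance, let $a=k=1$. The function $\hat u(\tau)=2\pi i\tau$ kills $\int e^{\pm\hat u}$ but has different values at the two ends. Instead, $\hat u=4\pi i\tau$ on $[0,\frac12]$ and $\hat u=4\pi i(1-\tau)$ on $[\frac12,1]$ has $\hat u(0)=\hat u(1)=0$, and $\int e^{\pm\hat u}=0$ on each half. In general we use convexity.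

**Lemma 9.** Let $a,k:[0,1]\to\mathbb C\setminus\{0\}$ be piecewise continuous (finitely many jumps, one-sided limits existing in $\mathbb C\setminus\{0\}$) with $k/a$ continuous, and let $\beta\in\mathbb C$. There is a continuous $\hat u:[0,1]\to\mathbb C$ with $\hat u(0)=\hat u(1)=\beta$, $\int_0^1e^{-\hat u}a=0=\int_0^1e^{\hat u}k$, and $e^{2\hat u}k/a$ nonconstant.

*Proof.* For $u\in L^\infty([0,1],\mathbb C)$ put $\Psi(u)=(\int_0^1e^{-u}a,\ \int_0^1e^uk)\in\mathbb C^2$. Choose $u_1$ continuous on $[0,\frac12]$ with $e^{2u_1}k/a$ nonconstant there: $u_1=0$ if $k/a$ is nonconstant on $[0,\frac12]$, else $u_1(\tau)=\tau$.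

**Step 1: the second half of the interval can produce any value.** Let $\mathcal A=\{\int_{1/2}^1(e^{-u}a,e^uk)\,d\tau:u\in L^\infty\}$. It is convex. Given $u',u''$ and $\theta\in[0,1]$, apply (F4) to the $\mathbb C^2=\mathbb R^4$-valued nonatomic measure $B\mapsto\int_B(e^{-u'}a-e^{-u''}a,\ e^{u'}k-e^{u''}k)$ on $[\frac12,1]$. Its range contains $0$ and the total mass, so some $B$ has $\theta$ times the total mass, and $u=u'1_B+u''1_{B^c}$ realizes the convex combination with weights $\theta,1-\theta$.

If $\mathcal A\neq\mathbb C^2$, the convex set $\mathcal A$ lies in a closed real half-space: there are $(c_1,c_2)\ne0$ in $\mathbb C^2$ and a real $c$ with $\operatorname{Re}(c_1p+c_2q)\le c$ for all $(p,q)\in\mathcal A$. If $c_2\ne0$, take a bounded measurable $u$ with $e^u=N/(c_2k)$. Then $c_2q=N/2$ and $|c_1p|\le\mathrm{const}/N$, so the left side tends to $\infty$ as $N\to\infty$, a contradiction. If $c_2=0$, take $e^{-u}=N/(c_1a)$; the left side is $N/2$, a contradiction. So $\mathcal A=\mathbb C^2$, and $u_1$ extends to $u_0\in L^\infty([0,1])$ with $\Psi(u_0)=0$.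

**Step 2: two directions of correction.** Since $e^{2u_1}k/a$ is nonconstant and continuous on $(0,\frac12)$, the functions $e^{-u_1}a$ and $e^{u_1}k$ are linearly independent there: a relation $c_1e^{-u_1}a+c_2e^{u_1}k=0$ means $c_1+c_2e^{2u_1}k/a=0$. So there are $f_1,f_2\in C_c(0,\frac12)$ such that the differential of $t\mapsto\Psi(u_0+t_1f_1+t_2f_2)$ at $0$, with columns $\big(-\int e^{-u_1}af_i,\ \int e^{u_1}kf_i\big)$, is invertible.

**Step 3: make it continuous.** By Lusin's theorem choose continuous $u^\nu$, uniformly bounded, with $u^\nu(0)=u^\nu(1)=\beta$ and $u^\nu\to u_0$ a.e. For $|t|\le R$, both components of $\Psi(u^\nu+t_1f_1+t_2f_2)-\Psi(u_0+t_1f_1+t_2f_2)$ are bounded by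
$$e^{R(\|f_1\|_\infty+\|f_2\|_\infty)}\int_0^1\big(|e^{-u^\nu}-e^{-u_0}||a|+|e^{u^\nu}-e^{u_0}||k|\big)\to0$$
by dominated convergence. These are holomorphic maps of $t$, so (F5) gives $t^\nu\to0$ with $\Psi(u^\nu+t_1^\nu f_1+t_2^\nu f_2)=0$. For large $\nu$ put $\hat u=u^\nu+t_1^\nu f_1+t_2^\nu f_2$. The endpoint values are $\beta$ since the $f_i$ vanish near the endpoints. If $e^{2\hat u}k/a$ were constant for infinitely many $\nu$, its a.e. limit $e^{2u_1}k/a$ on $(0,\frac12)$ would be constant, which is false. $\square$

## 10. Choosing $w$ and $u$

**Step 1: the factor $w$.** By (F3) there is $w_1\in\mathcal O(M)$ with simple zeros exactly at the zeros of $dz$. The set $U_E$ contains none of these zeros and has simply connected components, so $w_1$ has a holomorphic logarithm on $U_E$. By Lemma 8(i) there is $\tau\in\mathcal O(M)$ with $|\tau+\log w_1|<\frac1{20}$ on $E$. Put $w=w_1e^\tau$ and $\eta=dz/w$. Then $\eta$ is a nowhere vanishing holomorphic 1-form, and on $E$ we have $w=e^{\lambda_0}$ with $|\lambda_0|<\frac1{20}$.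

**Proposition 10.** There are $u_0=0,u_1,u_2,\dots\in\mathcal O(M)$ with, for $m\ge1$,
$$\oint_\gamma e^{-u_m}\eta=0=\oint_\gamma w^2e^{u_m}\eta\quad\text{for all loops }\gamma\text{ of }\Gamma_1,\dots,\Gamma_m,\tag{7}$$
$$|u_m-u_{m-1}|<2^{-m}/20\quad\text{on }K_{m-1}\cup E.\tag{8}$$

*Proof.* Let $u_{m-1}$ be given, satisfying (7) for $m-1$ (no condition if $m=1$).

**Step 2: the continuous target $\hat u$ on $\Gamma=\Gamma_1\cup\dots\cup\Gamma_m$.** On each loop of $\Gamma_m$, parametrized by $\gamma:[0,1]\to\Gamma_m$ from the base point, apply Lemma 9 with $a=\eta(\gamma')$, $k=w^2\eta(\gamma')$ and $\beta=u_{m-1}(\text{base point})$. The hypotheses hold because $\gamma$ is piecewise $C^1$ and regular, $\eta$ has no zeros, $\Gamma_m$ avoids the zeros of $w$, and $k/a=w^2$ is continuous. The resulting functions agree at the base point, so we get a continuous $\hat u$ on $\Gamma_m$ that satisfies the equations (7) on its loops, with $w^2e^{2\hat u}$ nonconstant on each. On $\Gamma_1\cup\dots\cup\Gamma_{m-1}$ put $\hat u=u_{m-1}$. There (7) holds by induction. And $w^2e^{2\hat u}$ is nonconstant on each loop by the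 identity theorem, because $w^2e^{2u_{m-1}}$ is a nonconstant holomorphic function on $M$: it has zeros and is not identically $0$.

**Step 3: enough directions to correct all periods.** Let $r$ be the number of loops of $\Gamma$. The $2r$ functionals $v\mapsto\oint_\gamma ve^{-\hat u}\eta$, $v\mapsto\oint_\gamma vw^2e^{\hat u}\eta$ on $C(\Gamma)$ are linearly independent. Indeed, take a vanishing combination and test it with $v$ supported in one loop $\gamma$ minus its base point. This gives $c_1e^{-\hat u}\eta+c_2w^2e^{\hat u}\eta=0$ along $\gamma$, that is, $c_1+c_2w^2e^{2\hat u}=0$ on $\gamma$, so $c_2=c_1=0$. Hence there are $f_1,\dots,f_{2r}\in C(\Gamma)$ on which the functionals form an invertible matrix. By Lemma 8(ii) with $l=0$ there are $v_i\in\mathcal O(M)$ so close to $f_i$ on $\Gamma$ that the matrix is still invertible for the $v_i$, and with $|v_i|<1$ on $E$.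

**Step 4: a holomorphic function near the target.** For $\kappa>0$, Lemma 8(ii) with $l=m-1$ gives $v^\kappa\in\mathcal O(M)$ with $|v^\kappa|<\kappa$ on $K_{m-1}\cup E$ and $|v^\kappa-(\hat u-u_{m-1})|<\kappa$ on $\Gamma_m$. As $\Gamma_1,\dots,\Gamma_{m-1}\subset K_{m-1}$, we have $u_{m-1}+v^\kappa\to\hat u$ uniformly on all of $\Gamma$ as $\kappa\to0$.

**Step 5: exact vanishing.** Consider the maps sending $t\in\mathbb C^{2r}$ to the $2r$ integrals in (7) with $u_m$ replaced by $u_{m-1}+v^\kappa+\sum t_iv_i$. They are holomorphic and converge, locally uniformly as $\kappa\to0$, to the same map for $\hat u+\sum t_iv_i$. The limit map vanishes at $t=0$. Its differential there is, up to the sign of the rows belonging to $e^{-\hat u}$, the matrix of Step 3, so it is invertible. By (F5) there are zeros $t^\kappa\to0$. The $v_i$ are bounded on $K_{m-1}\cup E$, so $u_m=u_{m-1}+v^\kappa+\sum t_i^\kappa v_i$ satisfies (7), and also (8) if $\kappa$ is small. $\square$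

**Step 6: the immersion.** By (8) the limit $u=\lim u_m\in\mathcal O(M)$ exists locally uniformly, and $|u|\le\sum_m2^{-m}/20=\frac1{20}$ on $E$. For a loop $\gamma$ of $\Gamma_i$, (7) holds for all $m\ge i$. Letting $m\to\infty$, we see that all periods of $e^{-u}\eta$ and $w^2e^u\eta$ on the loops of all $\Gamma_i$ vanish. By Lemma 5 these forms are exact on $M$. Put $g=we^u$ and define $\phi_1,\phi_2,\phi_3$ by (3). By (5), $g\phi_3$ and $g^{-1}\phi_3$ are holomorphic and exact, so $\phi_1,\phi_2$ are holomorphic and exact. By (4), $\sum\phi_k^2=0$ and
$$\sum|\phi_k|^2=\tfrac12\big(|w^2e^u\eta|+|e^{-u}\eta|\big)^2>0.$$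
Hence $X=(x_1,x_2,h)$ with $x_k=\operatorname{Re}\int\phi_k$ ($k=1,2$) is a conformal minimal immersion $M\to\mathbb R^3$ with $x_3=h$. As $\phi_1,\phi_2$ are exact, so are their imaginary parts $\pm{*dx_1},\pm{*dx_2}$. This is (3) of Theorem 3.

## 11. Properness, and the proof of Theorem 3

**Step 1: $|x_2|\to\infty$ along $E$.** On $E$ we have $g=e^\lambda$ with $\lambda=\lambda_0+u$, $|\lambda|\le\frac1{10}$, and
$$\phi_2=\tfrac12(g+g^{-1})\,dz=\cosh\lambda\,dz,\qquad|\cosh\lambda-1|\le|\lambda|^2\le\tfrac1{100}.$$
Since $\partial_sx_2=\operatorname{Re}\cosh\lambda$ and $\partial_yx_2=-\operatorname{Im}\cosh\lambda$, on $E$ we get $\partial_sx_2\ge0.99$ and $|\partial_yx_2|\le0.01$. The part of $E$ in $s>0$ contains the ray $\{s\ge L_1+1,\ y=0\}$ and, with each point $(s,y)$, the vertical segment from $(s,0)$ to it. Moreover $|y|\le s$ on it: if $s\ge L_n+1$ and $|y|\le H_{n-1}$, then $|y|\le n<L_n\le s$. Integrating along the ray and then along the segment,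
$$x_2(s,y)\ge x_2(L_1+1,0)+0.99(s-L_1-1)-0.01\,s.$$
In the same way, for $s<0$, $x_2\le x_2(-L_1-1,0)-0.99(|s|-L_1-1)+0.01|s|$. So $|x_2|\to\infty$ on $E$ as $|s|\to\infty$.

**Step 2: $X$ is proper.** Let $q_k\to\infty$ in $M$ with $|h(q_k)|\le R$; say $q_k\in K_{n_k+1}\setminus K_{n_k}$ with $n_k\to\infty$. For $k$ large, $R<H_{n_k-2}$. Since $|y|\le R<H_{n_k}$ and $q_k\notin K_{n_k}$, the point $q_k$ lies over $|s|>L_{n_k}\ge L_{n_k-1}+1$ with $|y|\le H_{n_k-2}$. So $q_k\in E$ (take $n=n_k-1$ in the definition of $E$), and $|s|\to\infty$. By Step 1, $|x_2(q_k)|\to\infty$. Thus a sequence leaving every compact subset of $M$ cannot have bounded image: a bounded image would bound $h$, and then $|x_2|\to\infty$. So $X$ is proper, hence complete, as noted in Section 1.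

**Step 3: the three assertions.** $M$ is connected, without boundary, and oriented by its complex structure. Since $X$ is conformal, the induced conformal structure is that of $M$, which is not recurrent by Proposition 4; this is (1). $X$ is transverse to $\{x_3=c\}$ at a point of the slice exactly when $dh\ne0$ there, so (2) is the description of the level sets of $h$ in Section 4. Assertion (3) was proved in Section 10. So Theorem 3 holds. For the plane $P_0$ the map $X$ is transverse everywhere along $X^{-1}(P_0)$, which is a single line, while $M$ is not recurrent: the conjecture is false. $\blacksquare$
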